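# A symplectic complex cone that carries no star algebra

## 1. A torus bundle over a product of two K3 surfaces, and the cone above it

Let $X=\{x^4+y^4+z^4+w^4=0\}\subset\mathbf P^3$ be the Fermat quartic. It is a K3 surface: compact, simply connected, with $H^1(X,\mathcal O)=0$ and a nowhere vanishing holomorphic 2-form $\sigma$. Write $NS(X)\subset H^2(X,\mathbf Z)$ for the group of divisor classes. The construction uses three facts about $X$, all proved in Section 8.

* (F1) The periods $\Lambda=\{\int_\gamma\sigma:\gamma\in H_2(X,\mathbf Z)\}$ form a lattice of rank two in $\mathbf C$.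
* (F2) $H^2(X,\mathbf C)=NS_{\mathbf C}\oplus T_{\mathbf C}$, where $NS_{\mathbf C}=NS(X)\otimes\mathbf C$ and $T_{\mathbf C}=NS^\perp=\mathbf C\sigma\oplus\mathbf C\bar\sigma$.
* (F3) There are 48 automorphisms $t_\ell$ of $X$ with $t_\ell^*\sigma=\sigma$ such that the only $v\in NS_{\mathbf C}$ fixed by all the $t_\ell^*$ is $v=0$.

Put $E=\mathbf C/\Lambda$, $M=X\times X$, $\sigma_i=p_i^*\sigma$, and $\omega_M=\sigma_1+2\sigma_2$. This is a holomorphic symplectic form on $M$. The manifold $M$ is simply connected, $H_2(M,\mathbf Z)=H_2(X,\mathbf Z)^{\oplus2}$, and the periods of $\omega_M$ lie in $\Lambda$.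

**Step 1 (the torus bundle).** The purpose is to make $\omega_M$ exact on a compact space of one dimension more. Choose a good cover $(U_i)$ of $M$ by small sets, holomorphic 1-forms $\lambda_i$ with $d\lambda_i=\omega_M$ on $U_i$, and holomorphic $f_{ij}=-f_{ji}$ with $\lambda_j-\lambda_i=df_{ij}$. The constants $f_{ij}+f_{jk}+f_{ki}$ represent $\pm[\omega_M]\in H^2(M,\mathbf C)$. As the periods lie in $\Lambda$, this class comes from $H^2(M,\Lambda)=\mathrm{Hom}(H_2(M,\mathbf Z),\Lambda)$ (recall $H_1(M,\mathbf Z)=0$). So we can change the $f_{ij}$ by constants and assume $f_{ij}+f_{jk}+f_{ki}\in\Lambda$. Then the pieces $U_i\times E$ glue by $t_i-t_j=f_{ij}$ to a holomorphic principal $E$-bundle $r:Y_0\to M$. Since $dt_i-dt_j=\lambda_j-\lambda_i$, the form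
$$\theta=dt_i+\lambda_i,\qquad d\theta=r^*\omega_M,$$
is globally defined, holomorphic and $E$-invariant. If $v$ denotes the generator $\partial_t$ of the $E$-action, then $\theta(v)=1$. The space $Y_0$ is compact of dimension 5. (Over a ball in $\mathbf C^2$ with $\omega=dx\wedge dy$ the model is $\theta=dt+x\,dy$. The fibre must be $\mathbf C/\Lambda$ and not $\mathbf C^\times$, because the period group has rank two.)

**Step 2 (lifting the automorphisms).** The purpose is to let each $t_\ell\times t_\ell$ act on $(Y_0,\theta)$. Let $(Y_0',\theta')$ be a second principal $E$-bundle over $M$ with an invariant holomorphic form, $\theta'(v')=1$ and $d\theta'=r'^*\omega_M$. On $Y_0\times_MY_0'$ the form $\theta'-\theta$ is closed, invariant under the diagonal action of $E$, and zero on its generator. So it descends to the principal $E$-bundle $(Y_0\times_MY_0')/E$ and defines there a flat holomorphic connection. As $M$ is simply connected there is a flat section. A section of this bundle is an $E$-equivariant map $Y_0\to Y_0'$ over $M$, and flatness says that it pulls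 $\theta'$ back to $\theta$. Hence $(Y_0,\theta)\cong(Y_0',\theta')$. Apply this to the pull-back of $(Y_0,\theta)$ by $t_\ell\times t_\ell$, which preserves $\omega_M$. We obtain an automorphism $\tilde t_\ell$ of $Y_0$ covering $t_\ell\times t_\ell$, with $\tilde t_\ell^*\theta=\theta$.

**Step 3 (the twist and the cone).** The purpose is to put the 48 lifts into the fundamental group of a cone. Let $N=\mathbf C\setminus\{48\text{ points}\}$. Then $\Gamma=\pi_1(N)$ is free on 48 generators, and the universal cover $Z$ of $N$ is a disc. For $m\ge0$ let $Z_m=Z\times\mathbf C^m$, with $\Gamma$ acting on the first factor. Let $\Gamma$ act on $T^*Z_m$ naturally, preserving the Liouville form $\lambda_Z=\sum\zeta_i\,dz_i$, and on $Y_0$ by sending the generators to the $\tilde t_\ell$; a free group allows this. The diagonal action on $Y_0\times T^*Z_m$ is free and properly discontinuous, because it is so on $Z$. Put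
$$Y=(Y_0\times T^*Z_m)/\Gamma,\qquad \alpha=\theta+\lambda_Z,\qquad \Sigma=Y\times\mathbf C^\times\ni(\cdot,\tau),\qquad \omega_\Sigma=d(\tau\alpha).$$

The form $d\alpha=r^*\omega_M+\sum d\zeta_i\wedge dz_i$ is pulled back from a symplectic form on $M\times T^*Z_m$, so its kernel is spanned by $v$, and $\alpha(v)=1$. Thus $\alpha$ is a contact form on $Y$, and $\omega_\Sigma=d\tau\wedge\alpha+\tau\,d\alpha$ is symplectic. It satisfies $\lambda^*\omega_\Sigma=\lambda\,\omega_\Sigma$ for the action of $\lambda\in\mathbf C^\times$ on $\tau$. Finally $\dim\Sigma=5+2(1+m)+1=8+2m$.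

This $\Sigma$ answers a question about deforming products of functions. A holomorphic Poisson bracket on a cone, homogeneous of degree $-1$, looks like the leading term of the commutator of a noncommutative product. Is it always one, globally on the cone? We shall prove that on $\Sigma$ it is not.

## 2. Star products, star algebras and the four statements

Manifolds are paracompact.

**Definition (complex cone).** A complex cone is a complex manifold $\Sigma$ with a free, proper holomorphic action of $\mathbf C^\times$. Its basis is $Y=B\Sigma=\Sigma/\mathbf C^\times$, with projection $p:\Sigma\to Y$; $\rho$ is the holomorphic Euler field; $\mathcal O(k)$ is the line bundle on $Y$ whose sections are the functions on $\Sigma$ homogeneous of degree $k$.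

For example, $T^*X'\setminus0$ is a cone for every complex manifold $X'$, and $\mathbf C^n\times\mathbf C^\times$ is a cone with basis $\mathbf C^n$.

A form (or vector field, etc.) $\beta$ is homogeneous of degree $k$ if $\lambda^*\beta=\lambda^k\beta$ for $\lambda\in\mathbf C^\times$. Put $\lambda=e^t$. Differentiating along $t\in\mathbf R$ gives $L_{\rho+\bar\rho}\beta=k\beta$, and along $t\in i\mathbf R$ gives $L_{\rho}\beta-L_{\bar\rho}\beta=k\beta$. Hence $L_\rho\beta=k\beta$ and $L_{\bar\rho}\beta=0$. An operator has degree $-k$ if it lowers the total degree of homogeneous arguments by $k$.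

Let $\widehat{\mathcal O}$ be the sheaf on $Y$ of formal series $f=\sum_{k\le k_0}f_k$, with $f_k$ holomorphic and homogeneous of degree $k$ on the corresponding conic open set. Let $\widehat{\mathcal O}_{\le -k}$ be the part of degrees $\le-k$.

**Definition (star product).** A star product is an associative unitary product on $\widehat{\mathcal O}$ of the form $B(f,g)=fg+\sum_{k\ge1}B_k(f,g)$, where $B_k$ is a holomorphic bidifferential operator, homogeneous of degree $-k$, with $B_k(1,f)=B_k(f,1)=0$ for $k>0$.

**Definition (star algebra).** Let $\widehat{\mathcal D}_-^\times$ be the sheaf of groups of formal operators $P=1+\sum_{k\ge1}P_k$, with $P_k$ a holomorphic differential operator homogeneous of degree $-k$. A (global) star algebra on $\Sigma$ is a sheaf $\mathcal A$ of $\mathbf C$-algebras on $B\Sigma$, locally isomorphic to $\widehat{\mathcal O}$ with a star product, with transition maps between local presentations given by sections of $\widehat{\mathcal D}_-^\times$.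

Then $\operatorname{gr}\mathcal A\simeq\widehat{\mathcal O}$ canonically, and the leading term of the commutator, $\{f,g\}=B_1(f,g)-B_1(g,f)$, is a holomorphic Poisson bracket of degree $-1$, called associated with $\mathcal A$. Transition maps do not change it: conjugating by $1+P_1+\cdots$ adds $P_1(fg)-P_1(f)g-fP_1(g)$ to $B_1$, and this is symmetric.

The question, from "Complex Star Algebras" (http://www.math.jussieu.fr/~boutet/ComplexStar.pdf), is whether every holomorphic Poisson bracket of degree $-1$ on a complex cone is associated with a global star algebra, in general and in the symplectic case. In the $C^\infty$ case it always is (Kontsevich; in the symplectic case also Guillemin and Boutet de Monvel, De Wilde–Lecomte, and Fedosov). Kontsevich's formula also works for $\mathbf C^n\times\mathbf C^\times$, but the passage from local to global uses partitions of unity, which are not available holomorphically.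

**Conventions in the symplectic case.** Let $\pi=(\pi^{ab})$ be the Poisson bivector, $\{f,g\}=\pi^{ab}\partial_af\,\partial_bg$. The symplectic form $\omega$ is fixed by $\iota_{H_f}\omega=-df$, $H_fg=\{f,g\}$; it has degree 1. For $\omega=\sum d\xi_k\wedge dx_k$ this gives $\{f,g\}=\sum(\partial_{\xi_k}f\,\partial_{x_k}g-\partial_{x_k}f\,\partial_{\xi_k}g)$. Contraction with $\pi$ turns 1-forms into vector fields and lowers degrees by one per index. It is a textbook fact that it carries $d$ on forms to $[\pi,\cdot]$ on multivectors, up to sign.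

For a $(2,q)$-form put $\iota_\pi(dx^a\wedge dx^b\wedge\psi_{ab})=\pi^{ab}\psi_{ab}$, where the $\psi_{ab}$ are $(0,q)$-forms. As $\pi$ is holomorphic, $\iota_\pi$ commutes with $\bar\partial$. For a $\bar\partial$-closed $\Omega^1$-valued $(0,1)$-form $e=(e_a)$ put $\pi(e,e)=\pi^{ab}e_a\wedge e_b$, a $\bar\partial$-closed form. Replacing $e$ by $e+\bar\partial f$ changes it by exact terms, since $\pi^{ab}\bar\partial f_a\wedge e_b=\bar\partial(\pi^{ab}f_ae_b)$ and $\pi^{ab}e_a\wedge\bar\partial f_b=\pi^{ab}\bar\partial f_a\wedge e_b$, and likewise for the quadratic term. So $[\pi(e,e)]\in H^2(\Sigma,\mathcal O)$ depends only on $[e]\in H^1(\Sigma,\Omega^1)$. With $\eta=dx^a\wedge e_a$ one has $\eta\wedge\eta=-dx^a\wedge dx^b\wedge e_a\wedge e_b$, so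
$$\pi(e,e)=-\iota_\pi(\eta\wedge\eta).\tag{1}$$

**Definition (the class $\operatorname{tr}\mathrm{at}(F)^2$).** For a holomorphic bundle $F$ choose any smooth connection $\nabla^{1,0}+\bar\partial$ and let $R^{1,1}=[\bar\partial,\nabla^{1,0}]$. Then $\operatorname{tr}\mathrm{at}(F)^2\in H^2(\Sigma,\Omega^2)$ is the class of $\operatorname{tr}(R^{1,1}\wedge R^{1,1})$.

This is well defined, since $\bar\partial R^{1,1}=0$ and a change of $\nabla^{1,0}$ by $a$ adds $\bar\partial a$ to $R^{1,1}$. It is additive in exact sequences $0\to F'\to F\to F''\to0$: in a smooth splitting $\bar\partial_F$ is block triangular; with $\nabla^{1,0}$ block diagonal, $R^{1,1}$ is block triangular with diagonal blocks $R'^{1,1}$, $R''^{1,1}$, so the traces of the squares add. Also $\operatorname{tr}\mathrm{at}(F^*)^2=\operatorname{tr}\mathrm{at}(F)^2$, because the curvature of the dual is minus the transpose. As an example take $F=TX$ for a K3 surface and a Chern connection, whose curvature is of type $(1,1)$. Writing $C=\operatorname{tr}\mathrm{at}(TX)^2$,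
$$\int_XC=-8\pi^2\int_X\mathrm{ch}_2(TX)=8\pi^2\int_X c_2(TX)=8\pi^2\cdot24\qquad(\pi\text{ is the number here}).\tag{2}$$

**Theorem A.** For each even $d\ge8$ there is a symplectic complex cone of dimension $d$ (bracket homogeneous of degree $-1$) whose bracket is not the Poisson bracket of any global star algebra.

**Theorem B.** Let $\mathcal A$ be a star algebra on $\Sigma$ whose associated bracket is symplectic. Then there are smooth closed 2-forms $\Omega_1,\Omega_2$ on $\Sigma$, a $\bar\partial$-closed $\Omega^1_\Sigma$-valued $(0,1)$-form $e$, a connection $\nabla^{1,0}+\bar\partial$ on $T^*\Sigma$ with $(1,1)$-curvature $R^{1,1}$, and a smooth $(0,1)$-form $\nu$ with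
$$\Omega_1^{0,2}=0,\qquad \Omega_1^{1,1}=-dx^a\wedge e_a,\qquad \bar\partial\nu=\Omega_2^{0,2}=\tfrac12\,\pi(e,e)+\tfrac1{48}\,\iota_\pi\operatorname{tr}(R^{1,1}\wedge R^{1,1}).$$
Hence
$$\tfrac12[\pi(e,e)]+\tfrac1{48}\,\iota_\pi\operatorname{tr}\mathrm{at}(T\Sigma)^2=0\quad\text{in }H^2(\Sigma,\mathcal O).\tag{3}$$

**Theorem C.** If $\Sigma$ is symplectic and $H^2(B\Sigma,\mathcal O(-k))=0$ for all $k\ge1$, a global star algebra exists.

**Corollary D.** It exists if $\Sigma$ is symplectic and $B\Sigma$ is Stein or projective.

So the answer to the question is no, already in the symplectic case. Theorem C and Corollary D are not used for Theorem A; they show what the first natural attempt does give.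

## 3. Star algebras by hand on $\mathbf C^2$ and on cotangent bundles

Take $\Sigma=\{(x,\xi)\in\mathbf C^2:\xi\ne0\}$, with $\deg x=0$, $\deg\xi=1$, $\omega=d\xi\wedge dx$. The product of left symbols $f\star g=\sum_k\frac1{k!}\partial_\xi^kf\,\partial_x^kg$ is a star product: $\xi\star x=x\xi+1$, $x\star\xi=x\xi$, commutator $1=\{\xi,x\}$. The Moyal product is another one for the same bracket. With $m$ denoting multiplication, the two are $m\circ\exp(\partial_\xi\otimes\partial_x)$ and $m\circ\exp\frac12(\partial_\xi\otimes\partial_x-\partial_x\otimes\partial_\xi)$. Let $T=\exp(-\frac12\partial_\xi\partial_x)\in\widehat{\mathcal D}_-^\times$. Since $T\circ m=m\circ\exp\big(-\frac12(\partial_\xi\otimes1+1\otimes\partial_\xi)(\partial_x\otimes1+1\otimes\partial_x)\big)$, we get $T(T^{-1}f\star T^{-1}g)=m\exp\big(\partial_\xi\otimes\partial_x-\frac12(\partial_\xi\otimes\partial_x+\partial_x\otimes\partial_\xi)\big)(f\otimes g)$, the Moyal product. So $T$ is a transition map between two presentations of one star algebra.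

**Lemma 1.** For every complex manifold $X'$ the bracket of $\omega=\sum d\xi_k\wedge dx_k$ on $T^*X'\setminus0$ is associated with a global star algebra (the formal microdifferential operators).

**Proof.** In a chart, a differential operator $P$ has left symbol $p(x,\xi)=e^{-x\cdot\xi}Pe^{x\cdot\xi}$, polynomial in $\xi$, and the Leibniz rule gives for composition
$$f\star g=\sum_\alpha\tfrac1{\alpha!}\,\partial_\xi^\alpha f\;\partial_x^\alpha g .$$
The part with $|\alpha|=k$ has degree $-k$ and kills 1 in either argument if $k>0$. Associativity, degree by degree, is a family of identities between tridifferential operators. They hold on homogeneous polynomials in $\xi$ with holomorphic coefficients, whose linear combinations have arbitrary jets at every point. So they hold identically.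

Now let $\tilde x=\varphi(x)$ be a change of coordinates, with $\xi={}^t\varphi'(x)\eta$. Put $\psi_x(x')=\varphi(x')-\varphi(x)-\varphi'(x)(x'-x)$. From $e^{\langle\varphi(x'),\eta\rangle}=e^{\langle\varphi(x),\eta\rangle}e^{\langle x'-x,\xi\rangle}e^{\langle\psi_x(x'),\eta\rangle}$ and the Leibniz rule, the new symbol at the point $(\varphi(x),\eta)$ is
$$\sum_\alpha\tfrac1{\alpha!}\,(\partial_\xi^\alpha p)(x,\xi)\;\partial_{x'}^\alpha e^{\langle\psi_x(x'),\eta\rangle}\big|_{x'=x}.$$
As $\psi_x$ vanishes to second order at $x$, the last factor is a polynomial in $\eta$ of degree $\le|\alpha|/2$. A term of degree $j$ in $\eta$ lowers the degree by $k=|\alpha|-j\ge|\alpha|/2$, so for given $k$ only $|\alpha|\le2k$ occurs. The formula defines an element of $\widehat{\mathcal D}_-^\times$ (the term $\alpha=0$ is $1$), composed with the induced map of $T^*X'$. Multiplicativity and the cocycle identity hold on polynomial symbols, hence identically, as before. The leading commutator is $\sum(\partial_{\xi_k}f\partial_{x_k}g-\partial_{x_k}f\partial_{\xi_k}g)$. $\square$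

For $n=1$ and $p=\xi^2$ the formula gives $\varphi'^2\eta^2+\varphi''\eta$, which is the identity $\partial_x^2=\varphi'^2\partial_{\tilde x}^2+\varphi''\partial_{\tilde x}$.

Condition (3) can be tested here. The vertical bundle of $T^*X'$ is the pull-back of $T^*X'$, so by additivity $\operatorname{tr}\mathrm{at}(T\Sigma)^2$ is twice the pull-back of $\operatorname{tr}\mathrm{at}(TX')^2$. It is represented by a form involving only products $dx_i\wedge dx_j$ in its holomorphic part, and $\{x_i,x_j\}=0$. So the second term of (3) vanishes on $T^*X'\setminus0$.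

## 4. Gluing Moyal products and the groups $H^2(B\Sigma,\mathcal O(-k))$

The sensible first approach: use Moyal products in local coordinates, find isomorphisms on overlaps, and try to correct them to a cocycle. We carry this out; it proves Theorem C, and it shows where the approach stops.

We use the Hochschild–Kostant–Rosenberg theorem (HKR). On an open set with global coordinates, $p$-differential operators form $\mathcal O\otimes{}$(constant-coefficient complex), and the Hochschild differential $\delta$ is $\mathcal O$-linear; on operators of one argument, $\delta Q(f,g)=fQ(g)-Q(fg)+Q(f)g$. A 2-cocycle $C$ is $\beta+\delta Q$ with $\beta$ a bivector; $\delta Q$ is symmetric, so $\beta$ is the antisymmetric part of $C$. If $C$ vanishes when one argument is 1, then $Q(1)=\delta Q(1,1)=0$. The constant-coefficient complex is graded by the number of derivatives in each variable, with finite-dimensional pieces preserved by $\delta$. So $Q$ can be obtained from $C$ by linear maps preserving this grading, applied to coefficients.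

**Step 1 (homogeneous Darboux coordinates).** We need local models with constant $\pi$ compatible with degrees. As $L_\rho\omega=\omega$ and $d\omega=0$, $\omega=d(\iota_\rho\omega)$. Locally $\iota_\rho\omega=\tau\alpha_0$ with $\tau$ nonvanishing of degree 1; $\alpha_0$ has degree 0 and $\iota_\rho\alpha_0=0$, so it comes from $Y$, and it is a contact form because $d(\tau\alpha_0)$ is symplectic. By the Darboux theorem $\alpha_0=dx_1+\sum_{k\ge2}p_kdx_k$. Put $\xi_1=\tau$, $\xi_k=\tau p_k$: then $\omega=\sum d\xi_k\wedge dx_k$ with $\deg x=0$, $\deg\xi=1$. Cover $Y$ by Stein open sets $V_i$ with such coordinates on $p^{-1}(V_i)$; finite intersections are Stein. Let $M^i$ be the Moyal product on $V_i$. Its component $M^i_k$ has degree $-k$ and parity $M^i_k(g,f)=(-1)^kM^i_k(f,g)$. Call an operator even if all its components have even degree. Fix a total order on the indices; below $i<j<k<l$.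

**Step 2 (even isomorphisms on overlaps).** We construct on $V_{ij}$ an even isomorphism $u_{ij}=1+u_2+u_4+\cdots\in\widehat{\mathcal D}_-^\times$ from $M^j$ to $M^i$. Let two homogeneous star products of the above parity, with the same bracket, agree through order $m\ge1$; for $m=1$ this holds, because by parity $B_1$ is antisymmetric and equals $\frac12\{\,,\}$. Let $C$ be the difference at order $m+1$. Subtracting the associativity relations at order $m+1$ gives $\delta C=0$. It has parity $(-1)^{m+1}$. In the coordinates of $p^{-1}(V_i)$ the derivatives $\partial_x,\partial_\xi$ have degrees $0,-1$, so HKR with the graded choice above preserves homogeneity, on all of $p^{-1}(V_{ij})$.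

If $m+1$ is even, $C$ is symmetric, so $C=\delta Q$ with $\deg Q=-(m+1)$. Replacing the first product $\star$ by $T(T^{-1}f\star T^{-1}g)$ with $T=1+Q$ changes order $m+1$ by $-\delta Q$.

If $m+1$ is odd, $C$ is antisymmetric, so $C=\beta$ is a bivector of degree $-(m+1)$. The commutators differ by $2\beta$ plus lower degrees. Comparing the Jacobi identities at order $m+2$ gives $\sum_{cyc}(\{f,\beta(g,h)\}+\beta(f,\{g,h\}))=0$, i.e. $[\pi,\beta]=0$. The corresponding closed 2-form $b$ has degree $2-(m+1)=1-m\neq0$, as $m\ge2$ is even. So $(1-m)b=L_\rho b=d(\iota_\rho b)$, and $b$ is exact with a homogeneous primitive. Hence there is a vector field $v'$ of degree $-m$ with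
$$\beta(f,g)=\{v'f,g\}+\{f,v'g\}-v'\{f,g\}.\tag{4}$$
Take $T=\exp(2v')$. It is an automorphism of the commutative product, so orders $\le m$ do not change, and at order $m+1$ it adds
$$2\big(v'B_1(f,g)-B_1(v'f,g)-B_1(f,v'g)\big)=-\beta(f,g),\tag{5}$$
because $B_1=\frac12\{\,,\}$.

In both cases $T$ is even, so it preserves parity, and the products now agree through order $m+1$. Iterate; the infinite product converges because the degrees tend to $-\infty$.

**Step 3 (the defect is inner).** On $V_{ijk}$ let $w_{ijk}=u_{ij}u_{jk}u_{ik}^{-1}$, an even automorphism of $M^i$. We show $w_{ijk}=\mathrm{Ad}(q_{ijk})$ for a unique $q_{ijk}\in1+\widehat{\mathcal O}_{\le-1}$. The powers $w^n$ are automorphisms and their homogeneous components are polynomial in $n$, so $\log w$ is a derivation; it is even. Its leading term, of degree $-2m$ with $m\ge1$, is a derivation of the commutative product and of the bracket, i.e. a Poisson vector field $X$. The closed 1-form $\iota_X\omega$ has degree $1-2m\ne0$, so $\iota_X\omega=-dg$ with a unique homogeneous $g$, of degree $1-2m$, and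 $X=\{g,\cdot\}$. The inner derivation $\mathrm{ad}\,g=\sum_{k\text{ odd}}2M^i_k(g,\cdot)$ has leading term $X$ and only even degrees $1-2m-k$. Subtract it and iterate: $\log w=\mathrm{ad}\,G$ with $G\in\widehat{\mathcal O}_{\le-1}$, and $q_{ijk}=\exp_\star G$. It is unique: a central element has leading term locally constant, of degree 0, so by iteration the center consists of locally constant functions, and the only central element of $1+\widehat{\mathcal O}_{\le-1}$ is 1.

Computing $u_{ij}u_{jk}u_{kl}$ in two ways gives $\mathrm{Ad}(q_{ijk}q_{ikl})u_{il}=\mathrm{Ad}(u_{ij}(q_{jkl})\,q_{ijl})u_{il}$, and by uniqueness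
$$q_{ijk}\,q_{ikl}=u_{ij}(q_{jkl})\,q_{ijl}.\tag{6}$$

**Step 4 (removing the defect).** Suppose $q_{ijk}\equiv1+a_{ijk}$ mod $\widehat{\mathcal O}_{\le-k_0-1}$ with $a$ of degree $-k_0$, $k_0\ge1$. The leading part of (6) says that $a$ is a Čech 2-cocycle of $\mathcal O(-k_0)$ for a Stein cover. As $H^2(Y,\mathcal O(-k_0))=0$, there is a 1-cochain $b$ with $a_{ijk}=-(b_{jk}-b_{ik}+b_{ij})$. Replace $u_{ij}$ by $\mathrm{Ad}(1+b_{ij})u_{ij}$. Then $q_{ijk}$ becomes
$$(1+b_{ij})\,u_{ij}(1+b_{jk})\,q_{ijk}\,(1+b_{ik})^{-1}\in1+\widehat{\mathcal O}_{\le-k_0-1},$$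
and (6) persists, because it follows from uniqueness alone; evenness of $u_{ij}$ is no longer needed. Since $\mathrm{Ad}(1+b)f=f+[b,f](1+b)^{-1}$, this operator lies in $\widehat{\mathcal D}_-^\times$ and is 1 up to degree $\le-k_0-1$, so the infinite composition converges. In the limit $u_{ij}u_{jk}=u_{ik}$ for $i<j<k$. With $u_{ii}=1$ and $u_{ji}=u_{ij}^{-1}$ the cocycle relation holds for all triples, and the $(\widehat{\mathcal O},M^i)$ glue to a star algebra. This proves Theorem C. $\blacksquare$

**Proof of Corollary D.** If $Y$ is Stein, the groups in Theorem C vanish by Cartan's Theorem B. Let $Y$ be projective, and connected without loss of generality, $\dim Y=2n-1$, $L=\mathcal O(1)$. The form $\iota_\rho\omega$ is an $L$-valued contact form $\alpha$, and $\alpha\wedge(d\alpha)^{n-1}$ is a nowhere zero section of $K_Y\otimes L^n$, so $K_Y=L^{-n}$. If $n=1$, $Y$ is a curve and $H^2=0$. Let $n\ge2$. We use two published theorems. (1) The canonical bundle of a compact Kähler contact manifold is not pseudo-effective, in particular not nef (J.-P. Demailly, *On the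 Frobenius integrability of certain holomorphic $p$-forms*, 2002). (2) A projective contact manifold $Y$ with $K_Y$ not nef is either Fano with $b_2=1$, or isomorphic to $\mathbf P(T_{X'})$ with $X'$ smooth projective (Kebekus–Peternell–Sommese–Wiśniewski, *Projective contact manifolds*, Invent. Math. 142 (2000)).

In the first case $L^n=K_Y^{-1}$ is ample, so $L$ is ample, and $H^2(Y,L^{-k})=0$ for $k\ge1$ by Kodaira vanishing, as $\dim Y\ge3$. Theorem C applies.

In the second case let $\mathrm{pr}:Y\to X'$, $\dim X'=n$, with fibers $\mathbf P^{n-1}$. There $K_Y=L^{-n}$ restricts to $\mathcal O(-n)$, so $L$ restricts to $\mathcal O(1)$. As $H^0(\mathbf P^{n-1},\Omega^1(1))=0$, the contact form vanishes on vectors tangent to the fibers, so it is a nowhere zero section of $\mathrm{pr}^*\Omega_{X'}\otimes L$. In local coordinates $x_k$ of $X'$ this means $\iota_\rho\omega=\sum a_k\,dx_k$ with $a_k$ of degree 1 on $\Sigma$ and without common zero. On the part of $\Sigma$ over one fiber, which is $\mathbf C^n\setminus0$, the $a_k$ are $n$ linear forms without common zero,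 hence a basis. So $s\mapsto\sum a_k(s)\,dx_k$ is an isomorphism $\Sigma\to T^*X'\setminus0$ of cones carrying $\iota_\rho\omega$ to $\sum\xi_kdx_k$, hence $\omega$ to $\sum d\xi_k\wedge dx_k$. Lemma 1 gives the star algebra. $\blacksquare$

The approach stops in Step 4: if $H^2(Y,\mathcal O(-k_0))\ne0$, the class of $a$ may be nonzero. But this does not prove nonexistence, since the class depends on the choice of the $u_{ij}$. We chose them even, which excluded derivations of degree $-1$. That is exactly the degree where derivations need not be inner: such a Poisson vector field corresponds to a closed 1-form of degree 0, and for example $d\tau/\tau$ is not $dg$ for any homogeneous $g$. Other choices of $u_{ij}$ may have vanishing classes. To prove that no star algebra exists we need consequences of the existence of $\mathcal A$ that refer to no choice of presentation. In the smooth category $\mathcal A$ can be flattened globally, and the holomorphic structure then survives in the $(p,q)$-types of certain closed 2-forms. That is Theorem B.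

## 5. The closed 2-forms of a star algebra: proof of Theorem B

Let $\mathcal A$ be given by star products $B^{(i)}$ over $V_i\subset Y$ and transitions $P_{ij}=1+\sum_kP_{ij,k}$.

**Step 1 (a parameter $\hbar$).** We separate the order of a term from the degree of its arguments, so as to work near points of $\Sigma$. On $p^{-1}(V_i)$ put $f\star_ig=fg+\sum\hbar^kB^{(i)}_k(f,g)$ on $\mathcal O_\Sigma[[\hbar]]$, and $P^\hbar_{ij}=1+\sum\hbar^kP_{ij,k}$. Associativity, multiplicativity of $P_{ij}^\hbar$ and the cocycle identity are identities between multidifferential operators. They hold on homogeneous functions (take components of fixed degree). Since $p^{-1}(V)\cong V\times\mathbf C^\times$ for small $V$, linear combinations of the functions $y^\alpha\tau^k$ have arbitrary jets at every point, so the identities hold identically. As $B_k$ has degree $-k$, $\lambda^*B_k(f,g)=\lambda^{-k}B_k(\lambda^*f,\lambda^*g)$, and similarly for $P_k$. So the operation $\lambda^*:f(x)\mapsto f(\lambda x)$, $\hbar\mapsto\lambda\hbar$ is compatible with products and transitions.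

**Step 2 (local normal form).** We show that each point of $\Sigma$ has a neighborhood $U$ with Darboux coordinates and an operator $P^0=1+\sum_{k\ge1}\hbar^kP_k^0$ mapping $\star$ isomorphically to the Moyal product
$$a\star^Mb=\sum_m\tfrac{(\hbar/2)^m}{m!}\,\pi^{a_1b_1}\cdots\pi^{a_mb_m}\,\partial_{a_1\dots a_m}a\;\partial_{b_1\dots b_m}b .$$
Let $U$ be a small ball in Darboux coordinates, and suppose $\star$ and $\star^M$ agree through order $m\ge0$. The difference $C=B_{m+1}-B^M_{m+1}$ is a cocycle, $C=\beta+\delta Q$. Conjugating by $1+\hbar^{m+1}Q$ subtracts $\delta Q$, so we may assume $C=\beta$. If $m=0$, then $\beta=0$, as $B_1$ and $B_1^M$ have the same antisymmetrization. If $m\ge1$, the commutators differ by $2\hbar^{m+1}\beta+O(\hbar^{m+2})$, and the Jacobi identities at order $m+2$ give $[\pi,\beta]=0$. The corresponding 2-form is closed, hence exact on the ball, and there is a vector field $v'$ with (4). Conjugate by $\exp(2\hbar^mv')$: orders $\le m$ are unchanged, and by (5) order $m+1$ changes by $-\beta$. The products now agree through order $m+1$.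 The infinite product of these operators converges $\hbar$-adically.

**Step 3 (jets and the Weyl bundle).** We introduce two bundles of algebras to be identified. Let $J$ have fiber $J_x=\widehat{\mathcal O}_{\Sigma,x}[[\hbar]]$ (formal power series at $x$) with product $\star_i$, glued by $P^\hbar_{ij}$. Smooth sections are $a(x,y)=\sum a_{l\alpha}(x)\hbar^ly^\alpha$, $y=x'-x$, with smooth coefficients. The flat connection
$$\nabla^J=d-dx^a\,\partial_{y^a},\qquad d=\partial+\bar\partial,$$
is differentiation in $x$ at fixed $x'$. Products and transitions act in $x'$, so $\nabla^J$ is intrinsic and a derivation of the product.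

Let $\mathcal W=\prod_kS^kT^*\Sigma[[\hbar]]$ with the fiberwise Moyal product $\circ$, so $[y^a,y^b]=\hbar\pi^{ab}$. Give $y$ weight 1 and $\hbar$ weight 2. The product preserves weights, and $\hbar^{-1}[\mathcal W_{\ge p},\mathcal W_{\ge q}]\subset\mathcal W_{\ge p+q-2}$. Let $s:\mathcal W\to\mathbf C[[\hbar]]$ be evaluation at $y=0$. The center of $\mathcal W_x$ is $\mathbf C[[\hbar]]$, because $\pi$ is nondegenerate. For example, in dimension 2 with $\pi^{12}=1$ we have $y^1\circ y^2=y^1y^2+\frac\hbar2$ and $s((y^1)^3\circ(y^2)^3)=\frac{(\hbar/2)^3}{3!}\cdot6\cdot6=\frac34\hbar^3$. Let $\lambda^*:\mathcal W_{\lambda x}\to\mathcal W_x$ be pull-back together with $\hbar\mapsto\lambda\hbar$. As $\pi$ has degree $-1$, $\pi_x(\lambda^*\xi,\lambda^*\eta)=\lambda\,\pi_{\lambda x}(\xi,\eta)$, so $\lambda^*$ is multiplicative.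

Consider continuous $\mathbf C[[\hbar]]$-algebra isomorphisms $\Phi_x:J_x\to\mathcal W_x$ (for the topologies defined by the ideals of $y$ and $\hbar$) which mod $\hbar$ map $\mathfrak m_x$ to the positive-degree ideal and induce the identity on $T_x^*$. Local holomorphic families $\Phi^0$ exist by Step 2: $\Phi^0a$ is the Taylor expansion of $P^0a$ in Darboux coordinates. Since $P^0$ acts in $x'$,
$$\Phi^0\nabla^J(\Phi^0)^{-1}=d-\delta,\qquad\delta=dx^a\,\partial_{y^a},\tag{7}$$
in the Darboux frame. (From here on $\delta$ has this meaning.)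

**Lemma 2.** Two such $\Phi_x$ differ by $\exp(\hbar^{-1}\mathrm{ad}\,h)$ for a unique $h\in\mathcal W_{x,\ge3}$ with $s(h)=0$, and $h$ depends smoothly on parameters.

**Proof.** Let $u$ be a continuous automorphism of $\mathcal W_x$ with identity linear part mod $\hbar$. Mod $\hbar$ it is an automorphism $u_0$ of $\mathbf C[[y]]$, Poisson because $u$ preserves commutators, and tangent to the identity. The powers $u_0^n$ are Poisson automorphisms and, degree by degree, polynomial in $n$. So $\log u_0$ is a derivation of product and bracket, vanishing to order $\ge2$. By the formal Poincaré lemma it is $\{f,\cdot\}$ with $f\in\mathfrak m^3$. Divide $u$ by $\exp(\hbar^{-1}\mathrm{ad}\,f)$.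

Now let $u\equiv1+\hbar^mD$ mod $\hbar^{m+1}$, $m\ge1$. Multiplicativity at order $m$ says that $D$ is a derivation of $\mathbf C[[y]]$. The identity $u[a,b]=[ua,ub]$ at order $m+1$ says $D\{a,b\}=\{Da,b\}+\{a,Db\}$; higher terms of $u$ do not enter, since commutators start at order $\hbar$. So $D=\{f_m,\cdot\}$ with $f_m(0)=0$. Divide by $\exp(\hbar^{-1}\mathrm{ad}(\hbar^mf_m))$, where $\hbar^mf_m$ has weight $\ge2m+1\ge3$, and iterate. The operators $\hbar^{-1}\mathrm{ad}\,\mathcal W_{\ge3}$ raise weights by at least 1, so all factors combine by the Baker–Campbell–Hausdorff (BCH) formula, convergent in the weight filtration, to $\exp(\hbar^{-1}\mathrm{ad}\,h)$. Subtract the central constant to get $s(h)=0$.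

Uniqueness: $\log u=\hbar^{-1}\mathrm{ad}\,h$ determines $h$ up to the center. Smoothness: in each weight $\log u=\sum(-1)^{k+1}(u-1)^k/k$ is polynomial in finitely many coefficients of $u$, and $h$ is recovered from $(\log u)(y^a)=\pi^{ba}\partial_{y^b}h$ and $s(h)=0$. $\square$

**Step 4 (a global smooth equivariant $\Phi$).** Here partitions of unity do their work. Over small $V\subset Y$ choose a holomorphic section $\sigma_V:V\to\Sigma$ with image in a $U$ as in Step 2, take $\Phi^0$ along $\sigma_V(V)$, and extend by $\Phi_x\lambda^*=\lambda^*\Phi_{\lambda x}$, which is possible as the action is free. This gives $\Phi^\alpha$ over a locally finite cover of $Y$, with $\Phi^\alpha=\exp(\hbar^{-1}\mathrm{ad}\,h_{\alpha\beta})\Phi^\beta$. By uniqueness and $\lambda^*(\hbar^{-1}\mathrm{ad}\,h)(\lambda^*)^{-1}=(\lambda\hbar)^{-1}\mathrm{ad}(\lambda^*h)$ we have $\lambda^*h_{\alpha\beta}=\lambda h_{\alpha\beta}$.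

Suppose all $h_{\alpha\beta}\in\mathcal W_{\ge m}$, $m\ge3$. The BCH corrections, and the constants subtracted to keep $s=0$, have weight $\ge2m-2>m$, so the weight-$m$ parts satisfy $h^{(m)}_{\alpha\beta}+h^{(m)}_{\beta\gamma}=h^{(m)}_{\alpha\gamma}$. With a partition of unity $(\chi_\gamma)$ on $Y$ put $k_\alpha=\sum_\gamma\chi_\gamma h^{(m)}_{\alpha\gamma}$. Then $k_\alpha-k_\beta=h^{(m)}_{\alpha\beta}$ and $\lambda^*k_\alpha=\lambda k_\alpha$. Replacing $\Phi^\alpha$ by $\exp(-\hbar^{-1}\mathrm{ad}\,k_\alpha)\Phi^\alpha$ makes $h_{\alpha\beta}\in\mathcal W_{\ge m+1}$. In the limit, convergent in the weight filtration, the $\Phi^\alpha$ agree, and we obtain a global smooth equivariant $\Phi$.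

**Step 5 (the flat connection on $\mathcal W$).** We transport $\nabla^J$ and sort it by weight. $D=\Phi\nabla^J\Phi^{-1}$ is an equivariant flat connection by derivations. Near any point $\Phi=\exp(X)\Phi^0$ with $X=\hbar^{-1}\mathrm{ad}\,h$, $h\in\mathcal W_{\ge3}$ smooth, $s(h)=0$. From (7) and $e^X(d-\delta)e^{-X}=(d-\delta)-\sum_k\frac1{(k+1)!}(\mathrm{ad}_X)^k[d-\delta,X]$,
$$D=d-\delta-\hbar^{-1}\mathrm{ad}\Big(\sum_{k\ge0}\tfrac{X^k}{(k+1)!}(d-\delta)h\Big).$$
Write $h_{l,k}$ for the coefficient of $\hbar^l$ of $y$-degree $k$. As $\delta$ lowers weight by 1 and $X$ raises it, the weight-2 part of the sum is $-\delta h_{0,3}$ plus the central term $-\delta(\hbar h_{1,1})$; everything else has weight $\ge3$. The weight decomposition of $D$ is intrinsic, so globally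
$$D=-\delta+\nabla+\hbar^{-1}\mathrm{ad}\,\gamma,\qquad\gamma\in\Omega^1(\mathcal W_{\ge3}),\quad s(\gamma)=0,$$
and locally $\nabla=d+\hbar^{-1}\mathrm{ad}\,q$ with $q=\delta h_{0,3}\in\Omega^{1,0}(S^2T^*)$. Since $q$ is quadratic in $y$, $\hbar^{-1}\mathrm{ad}\,q=\{q,\cdot\}$ fiberwise. So $\nabla$ preserves $y$-degree and comes from a connection of the form $\nabla^{1,0}+\bar\partial$ on $T^*\Sigma$. Moreover $\nabla^2=\hbar^{-1}\mathrm{ad}\,R$ with $R=dq+\frac1{2\hbar}[q,q]\in\Omega^2(S^2T^*)$, and $R^{0,2}=0$. By the Bianchi identity $\nabla R$ is central; it is quadratic in $y$, so $\nabla R=0$. By uniqueness $\gamma$ and $R$ are global, and equivariance of $D$ gives $\lambda^*\gamma=\lambda\gamma$, $\lambda^*R=\lambda R$ (with $\hbar\mapsto\lambda\hbar$).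

**Step 6 (the central curvature and its degrees).** This step produces the closed forms and uses homogeneity. Let $A_-$ be the $(1,0)$-form, linear in $y$, with $\hbar^{-1}\mathrm{ad}\,A_-=-\delta$; it exists as $\pi$ is nondegenerate, and $\lambda^*A_-=\lambda A_-$. Put $A=A_-+\gamma$ and
$$\Omega=R+\nabla A+\tfrac1{2\hbar}[A,A].$$
As $D=\nabla+\hbar^{-1}\mathrm{ad}\,A$, we have $0=D^2=\hbar^{-1}\mathrm{ad}\,\Omega$. So $\Omega$ is central, $\Omega=\sum_{k\ge0}\hbar^k\Omega_k$ with 2-forms $\Omega_k$ on $\Sigma$. Since $\nabla$ is $d$ on central elements and $\nabla R=0$,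
$$d\Omega=\hbar^{-1}[R,A]+\hbar^{-1}[\nabla A,A]=\hbar^{-1}[\Omega,A]-\tfrac1{2\hbar^2}[[A,A],A]=0.$$
By equivariance $\lambda^*\Omega=\lambda\Omega$ with $\hbar\mapsto\lambda\hbar$, i.e. $\lambda^*\Omega_k=\lambda^{1-k}\Omega_k$. In particular $L_\rho\Omega_2=-\Omega_2$, so $\Omega_2=-d(\iota_\rho\Omega_2)$. As $\rho$ has type $(1,0)$, the $(0,2)$-part is
$$\Omega_2^{0,2}=\bar\partial\nu,\qquad\nu=-\iota_\rho\Omega_2^{1,1}.\tag{8}$$
Note that $\Omega_1$ has degree 0, so the same argument says nothing about it.

**Step 7 (the orders $\hbar$ and $\hbar^2$).** We compute $\Omega=s(\Omega)$. Since $s(R)=0$ and $s(\nabla A)=d\,s(A)=0$,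
$$\Omega=\tfrac1{2\hbar}s[A_-,A_-]-s(\delta\gamma)+\tfrac1{2\hbar}s[\gamma,\gamma].$$
The first term is a $(2,0)$-form of order $\hbar^0$; the second has no $(0,2)$-part. Write $\gamma=\sum\hbar^l\gamma_{l,k}$ ($k\ge1$ the $y$-degree, $2l+k\ge3$), and
$$\gamma^{0,1}_{1,1}=e_ay^a,\qquad\gamma^{0,1}_{0,3}=\varphi=\tfrac16\varphi_{abc}\,y^ay^by^c.$$
The third term is $\hbar^{-1}s(\gamma\circ\gamma)$. For $u,w$ of $y$-degree $k$, $s(u\circ w)=\frac{(\hbar/2)^k}{k!}\pi\cdots\pi\,\partial^ku\,\partial^kw$, and different $y$-degrees do not pair. So $\gamma_{l,k}$ and $\gamma_{l',k}$ contribute at order $\hbar^{l+l'+k-1}$. If $k=1$, then $l,l'\ge1$ and the order is $\ge2$. If $k=2$, then $l,l'\ge1$ and the order is $\ge3$. If $k=3$ the order is $\ge2$, and if $k\ge4$ it is $\ge3$. So the third term is $O(\hbar^2)$, and at $\hbar^2$ only $(k;l,l')=(1;1,1)$ and $(3;0,0)$ occur. Hence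
$$\Omega_1^{0,2}=0,\qquad\Omega_1^{1,1}=-dx^a\wedge e_a,$$
$$\Omega_2^{0,2}=\tfrac12\pi^{ab}e_a\wedge e_b+\tfrac1{48}\pi^{aa'}\pi^{bb'}\pi^{cc'}\varphi_{abc}\wedge\varphi_{a'b'c'},\tag{9}$$
where $\frac1{48}=\frac1{2^3\cdot3!}$. The $(1,2)$-part of $d\Omega_1=0$, with $\Omega_1^{0,2}=0$, is $\bar\partial\Omega_1^{1,1}=0$, i.e. $\bar\partial e=0$.

**Step 8 (the cubic term is a curvature term).** As $\Omega$ is central, the $\hbar^0y^2$-coefficient of $\Omega^{1,1}$ vanishes. $\nabla A$ does not contribute to it ($\nabla A_-$ is linear in $y$, and $\gamma$ has no $\hbar^0y^2$-term). Neither does $\frac1{2\hbar}[A_-,A_-]$, of $y$-degree 0, nor $\frac1{2\hbar}[\gamma,\gamma]$, whose $\hbar^0$-part has $y$-degree $\ge3+3-2=4$. There remain $R^{1,1}$ and $-\delta\varphi$. So $R^{1,1}=\delta\varphi$, that is, $R^{1,1}=\frac12R_{bc}y^by^c$ with $R_{bc}=dx^a\wedge\varphi_{abc}$. As an endomorphism of $T^*$ the $(1,1)$-curvature is $\mathbf R=\hbar^{-1}\mathrm{ad}\,R^{1,1}:y^c\mapsto\pi^{ac}R_{ab}\,y^b$, and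
$$\operatorname{tr}(\mathbf R\wedge\mathbf R)=\pi^{ac}\pi^{db}R_{ab}\wedge R_{dc}=-\pi^{ac}\pi^{db}\,dx^e\wedge dx^f\wedge\varphi_{eab}\wedge\varphi_{fdc}.$$
Using $\pi^{db}=-\pi^{bd}$ and the symmetry of $\varphi$,
$$\iota_\pi\operatorname{tr}(\mathbf R\wedge\mathbf R)=\pi^{ef}\pi^{ac}\pi^{bd}\,\varphi_{eab}\wedge\varphi_{fcd},$$
which is the cubic contraction in (9). With (8) this proves the displayed formulas of Theorem B, and (3) follows by passing to classes, since $\operatorname{tr}\mathrm{at}(T^*\Sigma)^2=\operatorname{tr}\mathrm{at}(T\Sigma)^2$. $\blacksquare$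

## 6. Cohomology of the torus bundle $Y_0$

We return to Section 1. As $H^1(X,\mathcal O)=0$ and $X$ is simply connected, Künneth gives $H^1(M,\mathcal O)=0$, $H^2(M,\mathcal O)=\mathbf C[\bar\sigma_1]\oplus\mathbf C[\bar\sigma_2]$, $H^1(M,\mathbf C)=0$, $H^2(M,\mathbf C)=H^2(X,\mathbf C)^{\oplus2}$. Since $d\bar\theta=r^*\bar\omega_M$ has type $(0,2)$, $\bar\partial\bar\theta=r^*\bar\omega_M$. An $E$-invariant $(0,1)$-form on $Y_0$ is $h\bar\theta+r^*\nu'$, with $h$ a function and $\nu'$ a $(0,1)$-form on $M$.

**Lemma 3.** (a) $\ker\big(r^*:H^2(M,\mathcal O)\to H^2(Y_0,\mathcal O)\big)=\mathbf C[\bar\omega_M]$. (b) $H^1(Y_0,\mathcal O)=0$. (c) $r^*:H^2(M,\mathbf C)\to H^2(Y_0,\mathbf C)$ is onto, with kernel $\langle[\omega_M],[\bar\omega_M]\rangle$.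

**Proof of (a).** If $r^*\eta=\bar\partial\nu$, average $\nu$ over the compact group $E$, which acts holomorphically. Then $\nu=h\bar\theta+r^*\nu'$ and $r^*\eta=\bar\partial h\wedge\bar\theta+h\,r^*\bar\omega_M+r^*\bar\partial\nu'$. So $\bar\partial h=0$, $h$ is constant, and $\eta=h\bar\omega_M+\bar\partial\nu'$. Conversely $r^*\bar\omega_M=\bar\partial\bar\theta$.

**Proof of (b).** First, $E$ acts trivially on the finite-dimensional space $H^1(Y_0,\mathcal O)$. Indeed $v$ is holomorphic, so $L_v$ and $L_{\bar v}$ preserve types. For a $\bar\partial$-closed $(0,1)$-form $\nu$ the $(0,1)$-part of Cartan's formula gives $L_{\bar v}\nu=\bar\partial(\nu(\bar v))$, which is exact. So the infinitesimal action of $cv+\bar c\bar v$ is $c[L_v]$, and $c\in\mathbf C$ acts by $\exp(c[L_v])$. This is trivial for $c\in\Lambda$, so it is a bounded entire function of $c$, hence constant. Thus averaging does not change classes, the class map being continuous by harmonic projection. Let $\nu=h\bar\theta+r^*\nu'$ be closed. Then $h$ is constant and $h\bar\omega_M+\bar\partial\nu'=0$.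 As $[\bar\omega_M]\ne0$ in $H^2(M,\mathcal O)$, $h=0$; then $\nu'$ is closed, hence exact because $H^1(M,\mathcal O)=0$.

**Proof of (c).** $E$ is connected and compact, so every class has an invariant representative. Let $\Psi=h\,\theta\wedge\bar\theta+\theta\wedge\beta+\bar\theta\wedge\beta'+\eta$ be invariant and closed, with $h,\beta,\beta',\eta$ on $M$ (we omit $r^*$). Sorting $d\Psi=0$ by the factors $\theta\wedge\bar\theta$, $\theta$, $\bar\theta$ gives $dh=0$, $d\beta=-h\bar\omega_M$, $d\beta'=h\omega_M$. As $[\omega_M]\ne0$, $h=0$; as $H^1(M,\mathbf C)=0$, $\beta=db$ and $\beta'=db'$. Since $\theta\wedge db=b\,\omega_M-d(b\theta)$ and similarly for $\bar\theta$, $\Psi$ is cohomologous to the pull-back of $\eta+b\,\omega_M+b'\bar\omega_M$, which is closed. So $r^*$ is onto. If $r^*a=d\mu$, average: $\mu=b\theta+b'\bar\theta+\mu'$, whence $db=db'=0$ and $a=b\,\omega_M+b'\bar\omega_M+d\mu'$. Conversely $r^*\omega_M=d\theta$ and $r^*\bar\omega_M=d\bar\theta$. $\square$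

## 7. The two terms of (3) above $X\times X$

Let $\tilde\Sigma=Y_0\times S$, $S=T^*Z_m\times\mathbf C^\times$ (connected), be the covering of $\Sigma$ with group $\Gamma$, and $q:\tilde\Sigma\to M$ the projection. It is itself a symplectic cone.

**Lemma 4.** On $\tilde\Sigma$, $\ \iota_\pi\operatorname{tr}\mathrm{at}(T\tilde\Sigma)^2=\tau^{-1}c\,q^*[\bar\sigma_1+\tfrac12\bar\sigma_2]$ with a constant $c\ne0$.

**Proof.** The kernel of $dq:T\tilde\Sigma\to q^*TM$ is trivial, spanned by $v$ and the coordinate fields of $S$. By additivity $\operatorname{tr}\mathrm{at}(T\tilde\Sigma)^2=q^*(p_1^*C+p_2^*C)$, where $C\in H^2(X,\Omega^2)=\mathbf C[\sigma\wedge\bar\sigma]$ is nonzero by (2).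

Next, $q$ maps $\pi_\Sigma$ to $\tau^{-1}\pi_M$. Let $f,g$ be functions pulled back from $M$, $H_f$ the Hamiltonian field for $\omega_M$, and $\hat H_f$ its lift to $Y_0$ with $\theta(\hat H_f)=0$, extended by zero along $S$. Then $d\tau(\hat H_f)=0=\alpha(\hat H_f)$, so $\iota_{\tau^{-1}\hat H_f}(d\tau\wedge\alpha+\tau\,d\alpha)=-df$. Thus $\tau^{-1}\hat H_f$ is the Hamiltonian field of $f$ on $\tilde\Sigma$ and $\{f,g\}_\Sigma=\tau^{-1}\{f,g\}_M$. Contraction of a form pulled back by $q$ involves only $q_*\pi_\Sigma$. As $\omega_M=\sigma_1+2\sigma_2$, $\pi_M=\pi_\sigma^{(1)}+\frac12\pi_\sigma^{(2)}$. Contraction with $\pi_\sigma$ is an isomorphism $\Omega^2_X\to\mathcal O_X$, so $\iota_{\pi_\sigma}C=c[\bar\sigma]$ with $c\ne0$. $\square$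

Three checks show why the cone has its particular shape.

With one factor, $M=X$ and $\omega_M=\sigma$, the same computation gives $\tau^{-1}c\,q^*[\bar\sigma]$, and $q^*\bar\sigma=\bar\partial\bar\theta$ is exact. So the term dies, and two factors are used.

With $\omega_M=\sigma_1+b\sigma_2$ the class on $Y_0$ at $\tau=1$ is $c\,r^*[\bar\sigma_1+b^{-1}\bar\sigma_2]$, and by the argument of Lemma 3(a) it vanishes exactly if $\bar\sigma_1+b^{-1}\bar\sigma_2$ is a multiple of $\bar\sigma_1+\bar b\,\bar\sigma_2$, that is, if $|b|=1$. So $b=1$ would be useless; $b=2$ is not, and its periods stay in $\Lambda$.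

Finally, on $\tilde\Sigma$ itself condition (3) gives no contradiction, because the first term can cancel the second. Let $\hat h$ be a closed $(1,1)$-form on $X$ in the hyperplane class $H$, so $\int_X\hat h^2=4$. Put $\eta_1=\eta_2=\kappa\hat h$ with $\kappa^2=\frac1{96}\int_XC$, and define $e$ by $q^*(p_1^*\eta_1+p_2^*\eta_2)=-dx^a\wedge e_a$. The form on the left is closed of type $(1,1)$. By (1), and since $\pi_M$ has no mixed components, $\pi(e,e)=-\tau^{-1}q^*\big(p_1^*\iota_{\pi_\sigma}\eta_1^2+\frac12p_2^*\iota_{\pi_\sigma}\eta_2^2\big)$. As $\int\eta_i^2=\frac1{24}\int C$, we have $[\eta_i^2]=\frac1{24}C$, so $\frac12[\pi(e,e)]=-\frac1{48}\iota_\pi\operatorname{tr}\mathrm{at}(T\tilde\Sigma)^2$, and (3) holds with this $e$.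

The cancellation uses a class in $NS_{\mathbf C}$. On $\Sigma$ the form $\Omega_1$ must be compatible with $\Gamma$, and by (F3) the $t_\ell^*$ leave no class in $NS_{\mathbf C}$ invariant. This is why $\Gamma$ was put in. Automorphisms fixing an ample class would not do, since that class itself would be invariant. So we need automorphisms of infinite order, which we now find.

## 8. Lines and translations on the Fermat quartic

**Step 1 (the 48 lines).** We list all lines on $X$. A line is given by binary linear forms $L_0,\dots,L_3$ spanning a 2-dimensional space, with $\sum L_i^4=0$. Fourth powers of at most 5 pairwise non-proportional binary linear forms are linearly independent (Vandermonde). So in each proportionality class of nonzero $L_i$'s the sum of the fourth powers vanishes, and such a class has at least two members. There are at least two classes, hence exactly two, of two members each, and no $L_i$ is zero. So there are exactly 48 lines, in three families of 16. Family I is $\ell_{\zeta,\zeta'}:x=\zeta y,\ z=\zeta'w$ with $\zeta^4=\zeta'^4=-1$; families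 II and III use the pairings $(x,z),(y,w)$ and $(x,w),(y,z)$. The plane section $x=\zeta y$ consists of the four lines $\ell_{\zeta,\zeta'}$ with $\zeta'$ varying, so $H$ is a sum of four lines.

**Step 2 (the lines span $NS(X)_{\mathbf Q}$, of rank 20; proof of (F2)).** Two lines of family I with both parameters different are skew; if exactly one parameter differs they meet in one point; and $\ell^2=-2$. The group $\mu_4^4$ of coordinate scalings permutes family I through $(t_0/t_1,t_2/t_3)\in\mu_4^2$, simply transitively for $\mu_4^2\cong(\mathbf Z/4)^2$. Index the lines as $\ell_{ij}$, $(i,j)\in(\mathbf Z/4)^2$. For $a,b\in\{1,2,3\}$ let $\chi_{a,b}(i,j)=\sqrt{-1}^{\,ai+bj}$ and $v=\sum\chi_{a,b}(i,j)\ell_{ij}$. Then $v\cdot\bar v=16\big(-2+\sum_{i\ne0}\chi_{a,b}(i,0)+\sum_{j\ne0}\chi_{a,b}(0,j)\big)=16(-2-1-1)\ne0$, so $v\ne0$. Hence every character $(a,-a,b,-b)$ of $\mu_4^4$ with $a,b\ne0$ occurs in the span of the lines. By the other two families so does every $(a,b,-a,-b)$ and $(a,b,-b,-a)$. The distinct characters obtained are the 6 permutations of $(1,1,3,3)$,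 the 12 permutations of $(2,2,1,3)$, and $(2,2,2,2)$: 19 nontrivial ones. With the invariant class $H\neq0$ this gives rank $\ge20=h^{1,1}(X)$. So $NS(X)$ has rank 20 and the lines span it over $\mathbf Q$. By the Hodge index theorem $NS(X)_{\mathbf R}$ has signature $(1,19)$, so it is nondegenerate, and $H^2(X,\mathbf C)=NS_{\mathbf C}\oplus T_{\mathbf C}$ with $\dim T_{\mathbf C}=22-20=2$. The classes $\sigma,\bar\sigma$ are orthogonal to $(1,1)$-classes, so they span $T_{\mathbf C}$.

**Step 3 (periods; proof of (F1)).** Identify $H_2(X,\mathbf Z)=H^2(X,\mathbf Z)$. The map $x\mapsto(x,\sigma)$ factors through the orthogonal projection to $T_{\mathbf R}=\langle\mathrm{Re}\,\sigma,\mathrm{Im}\,\sigma\rangle$. As $NS$ is rational of rank 20, $T_{\mathbf R}$ is defined over $\mathbf Q$, and the projection of $H^2(X,\mathbf Z)$ is a finitely generated subgroup of the 2-dimensional space $T_{\mathbf Q}$ that spans it, i.e. a lattice. The map $T_{\mathbf R}\to\mathbf C$, $x\mapsto(x,\sigma)$, is an $\mathbf R$-isomorphism: for $x=z\sigma+\bar z\bar\sigma$ it gives $\bar z(\sigma,\bar\sigma)$,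 and $(\sigma,\bar\sigma)>0$. So $\Lambda$ is a lattice.

**Step 4 (an elliptic fibration for each line).** The fibration will supply a translation. All lines are equivalent under scalings and permutations of coordinates. The line $\ell=\ell_{\zeta,\zeta'}$, with points $(\zeta s,s,\zeta't,t)$, meets 6 others of family I. It meets the line $x=\eta z$, $y=\eta'w$ of II if and only if $\eta=\zeta\eta'/\zeta'$, and then $\eta^4=-1$ automatically: 4 lines. It meets the line $x=\mu w$, $y=\mu'z$ of III if and only if $\mu=\zeta\zeta'\mu'$: again 4 lines. In total it meets 14 lines, so some line $m$ is skew to $\ell$.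

Planes $P\supset\ell$ cut out $P\cap X=\ell+C_P$ with plane cubics $C_P$ of class $F_\ell=H-\ell$, and $F_\ell^2=4-2-2=0$. Two distinct $C_P$ meet only on $\ell$. If $\ell\subset C_P$, then $P$ is tangent to $X$ along $\ell$; as $X$ is smooth this cannot hold for two different $P$. So two distinct members have no common component, hence are disjoint since $F_\ell^2=0$. We obtain a morphism $X\to\mathbf P^1$ whose fibers are the plane cubics $C_P$, which are connected, and the general one is smooth: an elliptic fibration. No fiber contains $\ell$, as $\ell\cdot F_\ell=1+2=3\ne0$. Since $m\cdot F_\ell=1-0=1$, $m$ is a section.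

**Step 5 (a translation of infinite order preserving $\sigma$).** Let $m_v$ be the number of irreducible components of a fiber, $m_v\le3$. If $m_v=3$ the fiber contains 3 lines; if $m_v=2$ it contains at least one line. These lines differ from $\ell$, lie in a plane through $\ell$ and so meet $\ell$, and each lies in one fiber. So $\sum(m_v-1)\le14$. By the Shioda–Tate formula the Mordell–Weil rank is $20-2-\sum(m_v-1)\ge4$. Hence there is a translation $t_\ell$ of infinite order. It is a birational self-map of a K3 surface, hence an automorphism, and $t_\ell^*F_\ell=F_\ell$. Locally over the base, on smooth fibers with fiber coordinate $u$, $\sigma=h\,ds\wedge du$ with $h=h(s)$, since $h$ is constant on compact fibers, and $t_\ell(s,u)=(s,u+p(s))$. So $t_\ell^*\sigma=\sigma$ on an open set, hence everywhere.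

**Step 6 (no invariants; proof of (F3)).** Let $v\in NS_{\mathbf C}$ be fixed by all 48 $t_\ell^*$. The space of such $v$ is defined over $\mathbf Q$, so take $v\in NS_{\mathbf Q}$. Suppose $v\cdot F_\ell\ne0$ for some $\ell$. Both $v$ and $F_\ell$ are $t_\ell^*$-fixed and, as $F_\ell^2=0$, they span a plane of signature $(1,1)$. Its orthogonal complement in $NS$ is negative definite, and $t_\ell^*$ preserves a lattice in it. So $t_\ell^*$ has finite order on $NS$, and a power of $t_\ell$ fixes $H$. On a K3 surface a line bundle is determined by its class, so the automorphisms fixing $H$ form a closed subgroup of $PGL_4$. Its Lie algebra lies in $H^0(X,TX)\cong H^0(X,\Omega^1)=0$, so it is finite. This contradicts infinite order. Hence $v\cdot F_\ell=0$, i.e. $v\cdot\ell=v\cdot H=:c_0$ for all $\ell$. As $H$ is a sum of four lines, $c_0=4c_0$, so $c_0=0$. The lines span $NS_{\mathbf Q}$, which is nondegenerate, so $v=0$. $\blacksquare$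

## 9. Nonexistence on the twisted cone: proof of Theorem A

Let $\Sigma$ be the cone of Section 1. For $s\in S$ let $j_s:Y_0\to\tilde\Sigma$, $y\mapsto(y,s)$. Let $s_0\in S$ lie over $\zeta=0$, $\tau=1$, and let $j:Y_0\to\Sigma$ be $j_{s_0}$ followed by the covering. Suppose a star algebra exists on $\Sigma$ with the given bracket. Apply Theorem B and restrict (3) by the holomorphic map $j$:
$$0=\tfrac12[j^*\pi(e,e)]+\tfrac1{48}\,j^*\iota_\pi\operatorname{tr}\mathrm{at}(T\Sigma)^2\in H^2(Y_0,\mathcal O).\tag{10}$$

**Step 1 (the class of $j^*\Omega_1$ has no Néron–Severi part).** Here the monodromy acts. Let $\tilde\Omega$ be the $\Gamma$-invariant pull-back of $\Omega_1$ to $\tilde\Sigma$. A generator $\gamma\in\Gamma$ acts by $(\tilde t_\ell,\gamma_S)$ on $Y_0\times S$, so $\gamma\circ j_s=j_{\gamma_Ss}\circ\tilde t_\ell$ and $j_s^*\tilde\Omega=j_s^*\gamma^*\tilde\Omega=\tilde t_\ell^*\,j_{\gamma_Ss}^*\tilde\Omega$. As $S$ is connected, $j_{\gamma_Ss}$ is homotopic to $j_s$. Hence the class of the closed form $\Omega'=j^*\Omega_1$ in $H^2(Y_0,\mathbf C)$ is fixed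 by all $\tilde t_\ell^*$. By Lemma 3(c), $[\Omega']=r^*a$ with $a\in H^2(X,\mathbf C)^{\oplus2}$ and
$$(t_\ell\times t_\ell)^*a-a\in\langle[\omega_M],[\bar\omega_M]\rangle\subset T_{\mathbf C}^{\oplus2}.$$
Decompose $a=a_{NS}+a_T$ by (F2); $t_\ell^*$ preserves the decomposition. So $a_{NS}$ is invariant under all $t_\ell\times t_\ell$, and $a_{NS}=0$ by (F3) applied to each component. Thus
$$\Omega'=r^*(c_1\sigma_1+c_2\sigma_2+d_1\bar\sigma_1+d_2\bar\sigma_2)+d\mu$$
with constants $c_i,d_i$ and a smooth 1-form $\mu$.

**Step 2 ($\Omega'^{1,1}$ is $\bar\partial$-exact).** We use the type condition of Theorem B. Since $\Omega'^{0,2}=j^*\Omega_1^{0,2}=0$, $r^*(d_1\bar\sigma_1+d_2\bar\sigma_2)=-\bar\partial\mu^{0,1}$. By Lemma 3(a), and as $[\bar\sigma_1],[\bar\sigma_2]$ are independent, $d_1\bar\sigma_1+d_2\bar\sigma_2=\kappa\bar\omega_M$ for a constant $\kappa$. As $r^*\bar\omega_M=d\bar\theta$, we may absorb this term in $\mu$ and assume $d_1=d_2=0$. Then $\bar\partial\mu^{0,1}=0$, so $\mu^{0,1}=\bar\partial f$ by Lemma 3(b). The $\sigma_i$ have type $(2,0)$, so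
$$\Omega'^{1,1}=\bar\partial\mu^{1,0}+\partial\mu^{0,1}=\bar\partial(\mu^{1,0}-\partial f),$$
and $[\Omega'^{1,1}]=0$ in $H^1(Y_0,\Omega^1_{Y_0})$.

**Step 3 (the first term of (10) vanishes).** We pass from $\Omega^1_{Y_0}$ back to $j^*\Omega^1_\Sigma$. In $0\to N^*\to j^*\Omega^1_\Sigma\to\Omega^1_{Y_0}\to0$ the conormal bundle $N^*$ of $Y_0\times\{s_0\}$ in $Y_0\times S$ is trivial, so $H^1(Y_0,N^*)=0$ by Lemma 3(b). Therefore $H^1(Y_0,j^*\Omega^1_\Sigma)\to H^1(Y_0,\Omega^1_{Y_0})$ is injective. As $\Omega_1^{1,1}=-dx^a\wedge e_a$, it maps the class of $e|_{Y_0}$ to $\pm[\Omega'^{1,1}]=0$. So $e|_{Y_0}=\bar\partial f'$ with $f'$ a smooth section of $j^*\Omega^1_\Sigma$, and $j^*\pi(e,e)=\bar\partial(\pi^{ab}f'_ae_b)$ is exact.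

**Step 4 (the second term does not vanish).** By Lemma 4 at $\tau=1$,
$$j^*\iota_\pi\operatorname{tr}\mathrm{at}(T\Sigma)^2=c\,r^*\big[\bar\sigma_1+\tfrac12\bar\sigma_2\big],\qquad c\ne0.$$
By Lemma 3(a) this is nonzero in $H^2(Y_0,\mathcal O)$, since $\bar\sigma_1+\frac12\bar\sigma_2$ is not a multiple of $\bar\omega_M=\bar\sigma_1+2\bar\sigma_2$. With Step 3 this contradicts (10).

So no global star algebra on $\Sigma$ has the given bracket. Here $\dim\Sigma=8+2m$ with $m\ge0$ arbitrary, which proves Theorem A. As the symplectic case is contained in the general one, the answer to both forms of the question is negative. $\blacksquare$
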